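# Two disjoint copies of a graph versus its bipartite double cover: counting colorings

## Colorings, partitions into independent sets, and double covers

All graphs are finite and simple. Write $[q]=\{1,\dots,q\}$.

**Definition (colorings).** For a graph $F$ and an integer $q\ge 1$, $P(F,q)$ is the number of proper colorings $V(F)\to[q]$, that is, maps giving different values to the two ends of every edge.

Let $A=A(K_q)$ be the adjacency matrix of the complete graph on $[q]$. A proper $q$-coloring of the cycle $C_n$ is a closed walk of length $n$ in $K_q$, so $P(C_n,q)=\operatorname{tr}A^n$. The eigenvalues of $A$ are $q-1$ (once) and $-1$ ($q-1$ times), so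
$$P(C_n,q)=(q-1)^n+(-1)^n(q-1).\tag{1}$$
For example $P(C_6,3)=64+2=66$.

**Definition (partitions into independent sets).** For $i\ge1$, $\alpha_i(F)$ is the number of unordered partitions of $V(F)$ into $i$ non-empty independent sets.

Naming the $i$ parts by the colors $1,\dots,i$ shows that $i!\,\alpha_i(F)$ is the number of *surjective* proper colorings $V(F)\to[i]$. As an example take $F=C_6$. There are $66$ proper $3$-colorings; a non-surjective one uses exactly two colors, and there are $3\cdot 2=6$ of these. So $\alpha_3(C_6)=60/6=10$. Similarly $P(C_6,4)=729+3=732$, and grouping colorings by the partition they induce gives $732=12\,\alpha_2+24\,\alpha_3+24\,\alpha_4=12+240+24\,\alpha_4$, so $\alpha_4(C_6)=20$.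

**Definition (bipartite double cover).** The tensor product $G\times H$ has vertex set $V(G)\times V(H)$, with $(u_1,v_1)$ and $(u_2,v_2)$ adjacent if and only if $u_1u_2\in E(G)$ and $v_1v_2\in E(H)$. The graph $G\times K_2$ is the bipartite double cover of $G$. We write its vertices as $(v,\varepsilon)$ with $v\in V(G)$ and the level $\varepsilon\in\mathbb Z_2$; each edge $vw$ of $G$ gives the two edges $(v,0)(w,1)$ and $(w,0)(v,1)$.

The double cover is bipartite, with the two levels as classes, and has $2|E(G)|$ edges. As an example, for $\ell$ odd $C_\ell\times K_2\cong C_{2\ell}$: walking once around $C_\ell$ changes the level $\ell$ times, so one must go around twice to close up. In particular $K_3\times K_2\cong C_6$.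

Let $G\sqcup G$ be the disjoint union of two copies of $G$. Then $P(G\sqcup G,q)=P(G,q)^2$. If $G$ is bipartite with classes given by $\theta:V(G)\to\mathbb Z_2$, then $G\times K_2\cong G\sqcup G$: send $(v,\varepsilon)$ to the copy of $v$ numbered $\varepsilon+\theta(v)$. An edge joins $(v,\varepsilon)$ to some $(w,\varepsilon+1)$ with $\theta(w)=\theta(v)+1$, so both ends land in the same copy; the map is a bijection on vertices, and both graphs have $2|E(G)|$ edges.

**Definition (odd girth).** The odd girth $og(G)$ is the length of a shortest odd cycle of $G$, and $\infty$ if $G$ is bipartite. For example $og(C_5)=5$, and the Petersen graph, which contains a $5$-cycle and no triangle, has odd girth $5$.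

## The conjectured inequality and what is true

The two graphs $G\sqcup G$ and $G\times K_2$ have the same number of vertices, the same number of edges, and look alike locally. Which one has more partitions into independent sets? The following is Conjecture 2 in "A Conjecture On Chromatic Polynomials" (https://ntu.edu.sg/docs/nielibraries/mme/seminars/sig-seminars/2023/a-conjecture-on-chromatic-polynomials.pdf?sfvrsn=a7d98f38_3), posed as "prove or disprove": for any simple graph $G$,
$$\alpha_i(G\times K_2)\ge\alpha_i(G\sqcup G),\qquad i=1,2,3,\dots\tag{2}$$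

Results of Y. Zhao give evidence for it: if $G$ is non-bipartite of order $n$, then $\alpha_i(G\sqcup G)=\alpha_i(G\times K_2)$ for $i\ge 2n-og(G)+2$, and $\alpha_i(G\sqcup G)<\alpha_i(G\times K_2)$ for $i=2n-og(G)+1$. Since $og(G)\le n$, these statements concern only indices $i\ge n+1$; they say nothing about $i\le n$.

We shall prove that (2) is true for $i=1,2$ and false for every $i\ge3$.

**Theorem 1.** For every $q\ge3$ there is a connected simple graph $G$ with $P(G,q)^2>P(G\times K_2,q)$, and a connected simple graph $G'$ with $\alpha_q(G'\sqcup G')>\alpha_q(G'\times K_2)$.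

**Theorem 2.**
(a) For $i\in\{1,2\}$ and every $G$, $\alpha_i(G\times K_2)\ge\alpha_i(G\sqcup G)$.
(b) For every $i\ge3$, every $C>0$ and every $g$, there is a connected graph $G$ of odd girth at least $g$ with $\alpha_i(G\sqcup G)>C\,\alpha_i(G\times K_2)$ and $P(G,i)^2>C\,P(G\times K_2,i)$.

So (2) holds for all graphs exactly when $i\in\{1,2\}$; for each $i\ge3$ it fails by arbitrarily large factors, even among connected graphs of arbitrarily large odd girth; and $P(G,q)^2\le P(G\times K_2,q)$ fails for every $q\ge3$.

**Proof of Theorem 2(a).** If $G$ is bipartite, then $G\times K_2\cong G\sqcup G$ and equality holds for all $i$. If $G$ is not bipartite, then $G\sqcup G$ has no partition into at most two independent sets, so $\alpha_1(G\sqcup G)=\alpha_2(G\sqcup G)=0$. $\square$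

## The triangle, odd cycles, and two obstacles

*The triangle.* A partition of $K_3\sqcup K_3$ into independent sets is a partial matching between the two triangles. Matchings with $3,2,1,0$ edges number $6,\ 3\cdot3\cdot2=18,\ 9,\ 1$. For $C_6$ we computed $\alpha_3$ and $\alpha_4$; also $\alpha_2=1$, $\alpha_5=15-6=9$ (the non-adjacent pairs) and $\alpha_6=1$. So
$$(\alpha_2,\dots,\alpha_6)(K_3\sqcup K_3)=(0,6,18,9,1),\qquad(\alpha_2,\dots,\alpha_6)(C_6)=(1,10,20,9,1),$$
in agreement with (2), and with Zhao's results (equality for $i\ge5$, strict at $i=4$).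

*Odd cycles.* By (1), for $\ell\geq 3$ odd and $q\ge3$,
$$P(C_\ell,q)^2=(q-1)^{2\ell}-2(q-1)^{\ell+1}+(q-1)^2<(q-1)^{2\ell}+(q-1)=P(C_\ell\times K_2,q).$$

*A first attempt at a proof: swapping.* Both sides count pairs $(c_1,c_2)$ of maps $V(G)\to[q]$. A coloring of $G\sqcup G$ is a pair with $c_1(v)\ne c_1(w)$ and $c_2(v)\ne c_2(w)$ for every edge $vw$. A coloring of $G\times K_2$ is a pair with $c_1(v)\ne c_2(w)$ and $c_2(v)\ne c_1(w)$ for every edge. Start with a pair of the first kind and try to make it one of the second kind by exchanging $c_1(v)$ and $c_2(v)$ for all $v$ in some set $S$. Call an edge $vw$ *bad* if $c_1(v)=c_2(w)$ or $c_2(v)=c_1(w)$. If exactly one end of $vw$ lies in $S$, the new requirement on $vw$ becomes the old one, which holds. If both or neither lie in $S$, the new requirement holds exactly when $vw$ is not bad. So $S$ must contain exactly one end of every bad edge, which is possible if and only if the bad edges form a bipartite graph. With three colors they need not: on the triangle take $c_1=(1,2,3)$ and $c_2=(2,3,1)$. Then $c_2(v_1)=c_1(v_2)$,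 $c_2(v_2)=c_1(v_3)$, $c_2(v_3)=c_1(v_1)$, all three edges are bad, and no $S$ exists.

*A first attempt at a counterexample: chains over an odd cycle.* Replace the vertices of $C_\ell$ by identical pieces and suppose that, in some approximation, the count is $\operatorname{tr}M^\ell$ for a real symmetric matrix $M$ with non-negative entries, indexed by the possible states of a piece, while the count on the double cover is $\operatorname{tr}M^{2\ell}$. With eigenvalues $\lambda_x$ of $M$ we compare
$$\Big(\sum_x\lambda_x^\ell\Big)^2\quad\text{with}\quad\sum_x\lambda_x^{2\ell}.$$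
If only one eigenvalue $\lambda_0$ is positive, then, as $\ell$ is odd, $0\le\operatorname{tr}M^\ell\le\lambda_0^\ell$ and $(\operatorname{tr}M^\ell)^2\le\lambda_0^{2\ell}\le\operatorname{tr}M^{2\ell}$: no counterexample. This is what happened for $M=A(K_q)$. It also happens if each piece strongly prefers to have one dominant color, with neighboring pieces preferring different dominant colors: then $M=aI+b(\mathbb J-I)$ with $b>a\ge0$, where $\mathbb J$ is the all-ones matrix, and the eigenvalues are $a+(q-1)b>0$ and $a-b<0$.

What would work is an $M$ with *two* equal top eigenvalues. Normalized to $1$, and with the other eigenvalues small, they give $(1+1)^2=4$ against $1+1=2$. So we want a piece that can be in two types of state, where neighbors prefer to be of the same type and the two types have balanced total weight. The type "one dominant color" supplies one top eigenvalue. The other will come from a "disordered" state in which all colors are equally frequent. A piece in which these two types coexist is given by a well-known mean-field model, the Curie–Weiss–Potts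 model, at its first-order transition. Three tasks follow: realize this model by graph colorings; prove coexistence; and check that links between pieces make like prefer like.

## Clusters joined in a ring

Fix $q\ge3$, $\ell\ge3$ odd, $k\ge1$, $m\ge2k$, $h\ge1$, $N\ge1$.

**Definition (the graph $G_L$).** For $L\ge3$, $G_L$ has

- *spins*: vertices $(t,a)$ with $t\in\mathbb Z_L$, $a\in[m]$;
- *clusters*: for each $t$ and each pair $a<b$, $N$ internally disjoint new paths of length $2h$ joining $(t,a)$ and $(t,b)$; these paths together with the spins $(t,\cdot)$ form cluster $t$;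
- *links*: edges $(t,k+a)(t+1,a)$ for $t\in\mathbb Z_L$ and $1\le a\le k$.

The graph is simple, since the paths have length at least $2$ and $L\ge3$. It is connected. Each spin lies in at most one link: spins $1,\dots,k$ of a cluster are linked to the previous cluster, and spins $k+1,\dots,2k$ to the next. Each cluster is bipartite with all spins in one class, because the paths have even length. Let $\theta(v)\in\{0,1\}$ be the class of $v$ in its cluster, with $\theta=0$ on spins.

As an example take $m=2$, $k=N=h=1$. A cluster is a path with $3$ vertices, and each link joins the end of one such path to the start of the next, so $G_L=C_{3L}$. Here $G_3\times K_2=C_9\times K_2\cong C_{18}=G_6$. This is general.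

**Lemma 3.** $G_\ell\times K_2\cong G_{2\ell}$.

*Proof.* Since $\ell$ is odd, an element $s\in\mathbb Z_{2\ell}$ is determined by its residues modulo $\ell$ and modulo $2$, which can be prescribed freely. Send $(v,\varepsilon)$, with $v$ in cluster $t$ of $G_\ell$, to the copy of $v$ in cluster $s$ of $G_{2\ell}$, where
$$s\equiv t\pmod \ell,\qquad s\equiv\varepsilon+\theta(v)\pmod2.$$
This is a bijection on vertices: from $s$ and $v$ one recovers $\varepsilon\equiv s-\theta(v)$.

Let $vw$ be a cluster edge, so $\theta(w)\equiv\theta(v)+1$. It gives edges $(v,\varepsilon)(w,\varepsilon+1)$, and $\varepsilon+1+\theta(w)\equiv\varepsilon+\theta(v)\pmod 2$. Both ends go to the same cluster $s$ and are adjacent there. Now take a link from $v=(t,k+a)$ to $w=(t+1,a)$. Both are spins, so $\theta=0$, and the edge $(v,\varepsilon)(w,\varepsilon+1)$ goes to vertices in clusters $s$ and $s'$ with $s'\equiv s+1$ modulo $\ell$ and modulo $2$. Hence $s'=s+1$, and the image is the link from $s$ to $s+1$ with the same $a$. So edges map injectively to edges, and both graphs have $2|E(G_\ell)|$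 edges. $\square$

**Lemma 4.** Every odd cycle of $G_\ell$ has length at least $\ell$.

*Proof.* Along a closed walk, $\theta$ changes exactly on cluster edges, so the number of cluster edges is even. An odd cycle therefore has an odd number of links. Each link changes the cluster index by $\pm1$; the sum of these signs is odd, hence non-zero, and it is divisible by $\ell$ because the walk closes up. So there are at least $\ell$ links. $\square$

## Even paths act as an attraction between equal colors

The purpose of this section is to replace the integers $N,h$ by one real parameter $J$. Write $\mathbf 1\{\cdot\}$ for indicators.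

**Step 1: count the colorings of a path with prescribed end colors.** We have $A=\mathbb J-I$, and $\frac1q\mathbb J$ is the orthogonal projection on the eigenspace for $q-1$, so
$$A^d=(q-1)^d\,\tfrac1q\mathbb J+(-1)^d\big(I-\tfrac1q\mathbb J\big)=\frac{(q-1)^d-(-1)^d}{q}\,\mathbb J+(-1)^dI.\tag{3}$$
The entry $(A^d)_{xy}$ is the number of ways to color the interior of a path of length $d$ whose ends have colors $x,y$. For $d=2h$ it equals
$$\kappa+\mathbf 1\{x=y\}=\kappa\,r_h^{\mathbf 1\{x=y\}},\qquad\kappa=\frac{(q-1)^{2h}-1}{q}>0,\qquad r_h=1+\frac1\kappa.$$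
For $h=1$ we get $\kappa=q-2$ and $r_1=\frac{q-1}{q-2}$, as one sees directly: the middle vertex has $q-1$ choices if the ends agree and $q-2$ if not.

**Step 2: sum out the paths.** For real $J\ge0$ put
$$Z_L(J)=\sum_{\sigma:\mathbb Z_L\times[m]\to[q]}\ \prod_{t\in\mathbb Z_L}\exp\Big(J\sum_{a<b}\mathbf 1\{\sigma(t,a)=\sigma(t,b)\}\Big)\prod_{t\in\mathbb Z_L}\prod_{a=1}^k\mathbf 1\{\sigma(t,k+a)\ne\sigma(t+1,a)\}.$$
Color the spins first, by $\sigma$, then the interiors of the paths. The $N$ paths between a given pair contribute $\kappa^N r_h^{N\mathbf 1\{\sigma(t,a)=\sigma(t,b)\}}$. Hence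
$$P(G_L,q)=\kappa^{NL\binom m2}\,Z_L(N\log r_h).$$
Apply this with $L=\ell$ and $L=2\ell$ and use Lemma 3. The powers of $\kappa$ cancel:
$$\frac{P(G_\ell,q)^2}{P(G_\ell\times K_2,q)}=\frac{Z_\ell(J)^2}{Z_{2\ell}(J)}\qquad\text{for }J=N\log r_h.\tag{4}$$
The denominators are positive: for $Z_{2\ell}(J)$, color the spins of cluster $t$ all by $1$ or all by $2$ according to the parity of $t$; for $P(G_\ell\times K_2,q)$, use that the graph is bipartite.

**Step 3: every $J>0$ can be approximated.** Suppose $Z_\ell(J)^2>\frac32Z_{2\ell}(J)$ for some $k$, some $m\ge2k$ and some real $J>0$. Both sides are continuous in $J$, so the inequality persists for all $J'$ near $J$. Since $q-1\ge2$, $\kappa\to\infty$ and $\log r_h\to0$ as $h\to\infty$. With $N=\lceil J/\log r_h\rceil$ we have $J\le N\log r_h<J+\log r_h$, so $N\log r_h\to J$. For $h$ large, (4) gives $P(G_\ell,q)^2>\frac32P(G_\ell\times K_2,q)$. Together with Lemma 4 and connectedness of $G_\ell$, we see that the next proposition implies (5) below.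

**Proposition 5.** For all $q\ge3$ and odd $\ell\ge3$ there are $k\ge1$, $m\ge2k$ and $J>0$ with $Z_\ell(J)^2>\frac32Z_{2\ell}(J)$.

> **(5)** For every $q\ge3$ and odd $\ell\ge3$ there is a connected graph $G_0$ of odd girth at least $\ell$ with $P(G_0,q)^2>\frac32P(G_0\times K_2,q)$.

## Free energy of one cluster: $q+1$ equal maxima

**Definition (free energy).** Let $\Delta$ be the simplex of probability vectors on $[q]$ and $u=(1/q,\dots,1/q)$. For $p\in\Delta$ let $H(p)=-\sum_cp_c\log p_c$ (with $0\log0=0$), $|p|^2=\sum_cp_c^2$, and for $b\ge0$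
$$F_b(p)=H(p)+\frac b2|p|^2 .$$

A spin configuration $\tau\in[q]^m$ of one cluster with color frequencies $p$ has weight governed by $|p|^2$, and there are about $e^{mH(p)}$ such configurations; the next section makes this precise. Entropy prefers $u$ and attraction prefers concentrated vectors. We need the value of $b$ at which they tie:
$$b_c=\frac{2(q-1)\log(q-1)}{q-2}>0,$$
and the vectors $p^{(c)}$, $c\in[q]$, whose $c$-th entry is $\frac{q-1}q$ and whose other entries are $\frac1{q(q-1)}$.

As an example take $q=3$. Then $b_c=4\log2$, $p^{(1)}=(\frac23,\frac16,\frac16)$, $|u|^2=\frac13$, $|p^{(1)}|^2=\frac12$ and $H(p^{(1)})=\frac23\log\frac32+\frac13\log6=\log3-\frac13\log2$. So $F_{b_c}(u)=\log3+\frac23\log2$ and $F_{b_c}(p^{(1)})=\log3-\frac13\log2+\log2$, which are equal.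

**Lemma 6.** $F_{b_c}(p)\le F_{b_c}(u)$ on $\Delta$, with equality if and only if $p\in\{u,p^{(1)},\dots,p^{(q)}\}$.

*Proof.* Write $b=b_c$. By compactness there is a maximizer; let $p$ be any maximizer.

**Step 1: reduce to one parameter.** All $p_i>0$: if $p_i=0<p_j$, moving mass $\varepsilon$ from $j$ to $i$ changes $F_b$ at initial rate $+\infty$, because of the term $-\varepsilon\log\varepsilon$, while all other terms have bounded derivative. So $p$ is an interior maximum, and by Lagrange multipliers $\log p_i-bp_i$ is the same for all $i$. The function $z\mapsto\log z-bz$ is strictly concave with maximum at $1/b$, so it takes each value at most twice. Hence the $p_i$ take at most two values, and if two values $x>y$ occur, then $x>1/b>y$.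

Suppose two values occur and $p_i=p_j=x$ with $i\ne j$. Along $p+\varepsilon(e_i-e_j)$ the second derivative of $F_b$ at $\varepsilon=0$ is $-\frac2x+2b>0$, which is impossible at a maximum. So either $p=u$, or exactly one entry has the larger value. Up to a permutation of the coordinates, $p$ has one entry $\frac{1+(q-1)s}{q}$ and all others $\frac{1-s}q$, with $s\in[0,1)$.

**Step 2: write the difference as a function of $s$.** For such $p$,
$$|p|^2=\frac{(1+(q-1)s)^2+(q-1)(1-s)^2}{q^2}=\frac1q+\frac{q-1}qs^2,$$
$$H(p)=\log q-\tfrac{1+(q-1)s}q\log(1+(q-1)s)-\tfrac{(q-1)(1-s)}q\log(1-s).$$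
So $F_b(p)-F_b(u)=\varphi(s)$ with
$$\varphi(s)=\tfrac{b(q-1)}{2q}s^2-\tfrac{1+(q-1)s}q\log(1+(q-1)s)-\tfrac{(q-1)(1-s)}q\log(1-s).$$
Differentiating (the constants $\mp\frac{q-1}q$ cancel),
$$\varphi'(s)=\tfrac{q-1}q\,\psi(s),\qquad\psi(s)=bs-\log\frac{1+(q-1)s}{1-s}.$$

**Step 3: find the sign of $\psi$.** Put $s^*=\frac{q-2}{q-1}$, so that $bs^*=2\log(q-1)$. The function $\psi$ vanishes at three points: at $0$; at $s^*$, where $\frac{1+(q-1)s}{1-s}=\frac{q-1}{1/(q-1)}=(q-1)^2$; and at $s^*/2$, where $\frac{1+(q-1)s}{1-s}=\frac{q/2}{q/(2(q-1))}=q-1$. Further,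
$$\psi''(s)=\frac{(q-1)^2}{(1+(q-1)s)^2}-\frac1{(1-s)^2}$$
is positive exactly when $(q-1)(1-s)>1+(q-1)s$, that is, when $s<s^*/2$, and it is negative for $s>s^*/2$. So $\psi$ is strictly convex on $[0,s^*/2]$ and vanishes at both ends, hence $\psi<0$ on $(0,s^*/2)$. It is strictly concave on $[s^*/2,1)$ and vanishes at $s^*/2$ and $s^*$, hence $\psi>0$ between these points and $\psi<0$ on $(s^*,1)$. Therefore $\varphi$ decreases on $[0,s^*/2]$, increases on $[s^*/2,s^*]$ and decreases on $[s^*,1)$, strictly in each case.

**Step 4: compare the two peaks.** We have $\varphi(0)=0$. Since $1+(q-1)s^*=q-1$ and $1-s^*=\frac1{q-1}$,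
$$\varphi(s^*)=\tfrac{q-2}q\log(q-1)-\tfrac{q-1}q\log(q-1)+\tfrac1q\log(q-1)=0.$$
So $\varphi\le0$ on $[0,1)$ with equality only at $s=0$, which gives $u$, and $s=s^*$, which gives entries $\frac{q-1}q$ and $\frac1{q(q-1)}$, that is, some $p^{(c)}$. Every maximizer has the form of Step 1, so the maximum of $F_b$ is $F_b(u)$ and it is attained exactly at the listed points. $\square$

## Tuning the temperature so that the phases have prescribed weights

**Definition (types and the cluster measure).** The type of $\tau\in[q]^m$ is $p(\tau)=(m_c/m)_{c}$, where $m_c$ is the number of $a$ with $\tau_a=c$. For instance $\tau=(1,1,2,3)$ with $q=3$ has type $(\frac12,\frac14,\frac14)$.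

The number of equal pairs in $\tau$ is
$$\sum_{a<b}\mathbf 1\{\tau_a=\tau_b\}=\sum_c\binom{m_c}2=\frac{m^2|p(\tau)|^2-m}2,$$
so with $J=b/m$ the cluster weight of $\tau$ is $e^{-b/2}e^{\frac{bm}2|p(\tau)|^2}$. Let $\mu_{m,b}$ be the probability measure on $[q]^m$ proportional to this weight, and $\nu_{m,b}$ the law of $p(\tau)$ under $\mu_{m,b}$. Both are invariant under permutations of the colors. Recall that $\nu_m\to\nu$ weakly means $\int f\,d\nu_m\to\int f\,d\nu$ for every continuous $f$ on $\Delta$. For $b=0$, for example, $\mu_{m,0}$ is uniform on $[q]^m$ and $\nu_{m,0}\to\delta_u$ by the law of large numbers.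

At $b=b_c$ exactly, Lemma 6 compares exponential rates only, and says nothing about the ratio of the masses near $u$ and near the $p^{(c)}$. We therefore do not use $b=b_c$, but let $b$ depend on $m$.

**Lemma 7.** For every $\beta\in(0,1)$ there are $b_m\to b_c$ with $\nu_{m,b_m}\to\beta\,\delta_u+\frac{1-\beta}q\sum_{c=1}^q\delta_{p^{(c)}}$ weakly.

*Proof.* The set of types is $\Delta\cap\frac1m\mathbb Z^q$. It has at most $(m+1)^q$ elements, and every point of $\Delta$ is a limit of types as $m\to\infty$. For a type $p$ let $\binom m{mp}=\frac{m!}{\prod_c(mp_c)!}$ be the number of $\tau$ of type $p$, and for $S\subseteq\Delta$ let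
$$Q_b(S)=\sum_{p\in S\text{ a type}}\binom m{mp}e^{\frac{bm}2|p|^2},\qquad\text{so that}\qquad\nu_{m,b}(S)=\frac{Q_b(S)}{Q_b(\Delta)}.$$

**Step 1: estimate each type.** The claim is
$$(m+1)^{-q}e^{mF_b(p)}\le\binom m{mp}e^{\frac{bm}2|p|^2}\le e^{mF_b(p)}.\tag{6}$$
Make $m$ independent draws from $p$. The observed type is $p$ with probability $\binom m{mp}\prod_cp_c^{mp_c}=\binom m{mp}e^{-mH(p)}\le1$, which gives the upper bound. For the lower bound we show that $p$ is the most likely observed type; as there are at most $(m+1)^q$ types, its probability is then at least $(m+1)^{-q}$. A type $n/m$ whose support is not contained in that of $p$ has probability $0$. Otherwise, the ratio of the probability of $p$ to that of $n/m$ is, over the $c$ with $p_c>0$,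
$$\prod_c\frac{n_c!}{(mp_c)!}\,p_c^{\,mp_c-n_c}=\prod_c\frac{n_c!}{(mp_c)!}\,(mp_c)^{mp_c-n_c},$$
where we used $\sum_c(mp_c-n_c)=0$. Each factor is at least $1$ because $\frac{n!}{M!}\ge M^{n-M}$ for integers $n\ge0$, $M\ge1$: if $n\ge M$, the left side is a product of $n-M$ factors larger than $M$; if $n<M$, then $\frac{M!}{n!}$ is a product of $M-n$ factors at most $M$. This proves (6).

**Step 2: choose neighborhoods.** For small $\delta>0$ let $U_0$ be the open $\delta$-ball in $\Delta$ about $u$, $U_1$ the union of the open $\delta$-balls about the $p^{(c)}$, and $R=\Delta\setminus(U_0\cup U_1)$. Take $\delta<b_c$ so small that these $q+1$ balls have disjoint closures, that $|p|^2>\frac1q$ on $\overline{U_1}$, and that $\max_{\overline{U_0}}|p|^2<|p^{(1)}|^2$. This is possible since $|p^{(c)}|^2>\frac1q=|u|^2$ for all $c$.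

**Step 3: $R$ is negligible.** By Lemma 6 and compactness of $R$ there is $\gamma>0$ with $F_{b_c}\le F_{b_c}(u)-3\gamma$ on $R$. Let $\gamma'=\min(\gamma,\delta)$ and $|b-b_c|\le\gamma'$. As $|p|^2\le1$, $|F_b-F_{b_c}|\le\gamma/2$ on $\Delta$. By (6),
$$Q_b(R)\le(m+1)^qe^{m(F_{b_c}(u)-\frac52\gamma)} .$$
Take types $p_m\to u$. For $m$ large, $p_m\in U_0$ and $F_{b_c}(p_m)\ge F_{b_c}(u)-\frac\gamma2$, so $F_b(p_m)\ge F_{b_c}(u)-\gamma$ and
$$Q_b(U_0)\ge(m+1)^{-q}e^{m(F_{b_c}(u)-\gamma)} .$$
So $Q_b(R)/Q_b(U_0)\le(m+1)^{2q}e^{-\frac32\gamma m}\to0$, uniformly in $b\in[b_c-\gamma',b_c+\gamma']$.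

**Step 4: balance $U_0$ against $U_1$ by the intermediate value theorem.** For $m$ large both $U_0$ and $U_1$ contain types, and $\rho_m(b)=Q_b(U_1)/Q_b(U_0)$ is positive and continuous in $b$.

At $b=b_c-\gamma'$ and $p\in U_1$, Lemma 6 gives
$$F_b(p)-F_b(u)=F_{b_c}(p)-F_{b_c}(u)-\tfrac{\gamma'}2\big(|p|^2-\tfrac1q\big)\le-\tfrac{\gamma'}2\min_{\overline{U_1}}\big(|p|^2-\tfrac1q\big)=:-\eta_1<0 .$$
So $Q_b(U_1)\le(m+1)^qe^{m(F_b(u)-\eta_1)}$. Using types converging to $u$, $Q_b(U_0)\ge(m+1)^{-q}e^{m(F_b(u)-\eta_1/2)}$ for $m$ large. Hence $\rho_m(b)\to0$.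

At $b=b_c+\gamma'$ and $p\in U_0$, Lemma 6 gives $F_b(p)\le F_{b_c}(u)+\frac{\gamma'}2\max_{\overline{U_0}}|p|^2$, while $F_b(p^{(c)})=F_{b_c}(u)+\frac{\gamma'}2|p^{(c)}|^2$ is larger by a fixed amount $\eta_2>0$. So $Q_b(U_0)\le(m+1)^qe^{m(F_b(p^{(1)})-\eta_2)}$. Using types converging to $p^{(1)}$, $Q_b(U_1)\ge(m+1)^{-q}e^{m(F_b(p^{(1)})-\eta_2/2)}$ for $m$ large. Hence $\rho_m(b)\to\infty$.

Consequently there is $m(\delta)$ such that for every $m\ge m(\delta)$ some $b\in[b_c-\delta,b_c+\delta]$ satisfies $\rho_m(b)=\frac{1-\beta}\beta$ and $\nu_{m,b}(R)\le\delta$. For this $b$, $\nu_{m,b}(U_0)=\beta(1-\nu_{m,b}(R))$, and since permutations of the colors permute the $q$ balls of $U_1$, each of these has mass $\frac{1-\beta}q(1-\nu_{m,b}(R))$.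

**Step 5: let $\delta\to0$ along with $m\to\infty$.** For all large integers $j$ pick $M_j\ge m(1/j)$, strictly increasing in $j$. For $M_j\le m<M_{j+1}$ let $b_m$ be the value found in Step 4 with $\delta=1/j$ (for the finitely many smaller $m$ choose $b_m=b_c$). Then $b_m\to b_c$. Let $f$ be continuous on $\Delta$, hence bounded and uniformly continuous. If $f$ varies by at most $\epsilon_j$ over distances at most $1/j$, then, comparing on each ball and on $R$,
$$\Big|\int f\,d\nu_{m,b_m}-\beta f(u)-\frac{1-\beta}q\sum_cf(p^{(c)})\Big|\le\epsilon_j+2\max|f|\cdot\frac1j ,$$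
and the right side tends to $0$. $\square$

## The limiting transfer matrix between phases

We now prove Proposition 5. The parameters are chosen in this order: $k$ large, then $\beta$ as a function of $k$, then $b_m$ from Lemma 7, then $m$ large.

**Step 1: given the types, the links are almost independent.** Let $W$ be the total weight of one cluster. With $J=b/m$, $Z_L(J)/W^L$ is the probability that all link constraints hold when the configurations $\sigma(t,\cdot)$, $t\in\mathbb Z_L$, are independent with law $\mu_{m,b}$. Let $p_t$ be the type of cluster $t$. Given $(p_t)_t$, the clusters are independent, and each configuration is uniform among those of its type, because the weight depends on the type only. So the boundary spins $(t,1),\dots,(t,2k)$ are sampled without replacement from an urn of $m$ balls with composition $p_t$.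

Compare with sampling with replacement. Let $X_1,\dots,X_{2k}$ be independent uniform ball indices. Put $Y_j=X_j$ if $X_j\notin\{Y_1,\dots,Y_{j-1}\}$, and otherwise let $Y_j$ be uniform among the unused indices. Then the balls $Y_j$ form a sample without replacement, and the two samples coincide unless two of the $X_j$ are equal, which has probability at most $\binom{2k}2/m$. Replacing the boundary spins of all $L$ clusters by independent samples from $p_t$ thus changes the conditional probability of the link event by at most $L\binom{2k}2/m$. For independent samples, the $kL$ link constraints are independent, since each spin lies in at most one link, and a link between clusters $t$ and $t+1$ holds with probability $1-\langle p_t,p_{t+1}\rangle$. Therefore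
$$\frac{Z_L(b/m)}{W^L}=\int\prod_{t\in\mathbb Z_L}\big(1-\langle p_t,p_{t+1}\rangle\big)^k\,d\nu_{m,b}^{\otimes L}+O\Big(\frac{Lk^2}m\Big),$$
with an absolute implied constant.

**Step 2: let $m\to\infty$.** Fix $k$ and $\beta$ and take $b_m$ from Lemma 7; then $J=b_m/m>0$ for large $m$. The measures $\nu_{m,b_m}^{\otimes L}$ converge weakly to the $L$-fold product of the limit: for test functions $f_1(p_1)\cdots f_L(p_L)$ this follows by factoring the integral, and the linear combinations of such functions are dense in the continuous functions on $\Delta^L$ by the Stone–Weierstrass theorem. The integrand above is continuous on $\Delta^L$. Put $\omega=\frac{1-\beta}q$, $\pi_0=u$, $w_0=\beta$, and $\pi_c=p^{(c)}$, $w_c=\omega$ for $c\in[q]$. For $L=\ell$ and $L=2\ell$ the limit is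
$$\sum_{(x_t)}\prod_tw_{x_t}\prod_t\big(1-\langle\pi_{x_t},\pi_{x_{t+1}}\rangle\big)^k ,$$
the sum being over all $(x_t)\in\{0,\dots,q\}^{\mathbb Z_L}$. Splitting each $w_{x_t}$ as $\sqrt{w_{x_t}}\sqrt{w_{x_t}}$ between the two neighboring factors,
$$\frac{Z_L(b_m/m)}{W^L}\longrightarrow\operatorname{tr}\Phi^L,\qquad\Phi_{xy}=\sqrt{w_xw_y}\,\big(1-\langle\pi_x,\pi_y\rangle\big)^k\quad(0\le x,y\le q).\tag{7}$$

**Step 3: compute the entries; like prefers like.** Since $\langle u,\pi_y\rangle=\frac1q$, we have $1-\langle u,\pi_y\rangle=\frac{q-1}q=:r_0$ for every $y$. For $c\ne d$ in $[q]$,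
$$\langle p^{(c)},p^{(c)}\rangle=\frac{(q-1)^2}{q^2}+\frac{1}{q^2(q-1)}=\frac{(q-1)^3+1}{q^2(q-1)}=\frac{q^2-3q+3}{q(q-1)},$$
$$\langle p^{(c)},p^{(d)}\rangle=\frac2{q^2}+\frac{q-2}{q^2(q-1)^2}=\frac{2(q-1)^2+(q-2)}{q^2(q-1)^2}=\frac{2q-3}{q(q-1)^2}.$$
Hence $1-\langle p^{(c)},p^{(c)}\rangle=\zeta r_0$ and $1-\langle p^{(c)},p^{(d)}\rangle=\eta r_0$ with
$$\zeta=\frac{2q-3}{(q-1)^2}=1-\frac{(q-2)^2}{(q-1)^2}\in(0,1),\qquad\eta=\frac{q(q-1)^2-2q+3}{(q-1)^3}=1+\frac{(q-2)^2}{(q-1)^3}>1.$$
For $q=3$ these are $r_0=\frac23$, $\zeta=\frac34$, $\eta=\frac98$. The inequality $\eta>1$ is the preference we wanted. A link succeeds with probability $r_0$ for two disordered clusters, with the larger probability $\eta r_0$ for two clusters ordered in different colors, but only with probability $r_0$ for a mixed pair. With $k$ links the advantage is $\eta^k$, and the choice of $\beta$ can balance the two pure types.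

**Step 4: choose $\beta$.** Choose $\beta=\beta_k\in(0,1)$ with $\omega(q-1)\eta^k=\beta$, that is,
$$\beta=\frac{(q-1)\eta^k}{q+(q-1)\eta^k}.$$
Dividing the entries of $\Phi$ by $\beta r_0^k$ and using $\omega/\beta=\frac1{(q-1)\eta^k}$ gives $\Phi=\beta r_0^k\Psi_k$, where for $c\ne d$ in $[q]$
$$(\Psi_k)_{00}=1,\qquad(\Psi_k)_{0c}=\big((q-1)\eta^k\big)^{-1/2},\qquad(\Psi_k)_{cd}=\frac1{q-1},\qquad(\Psi_k)_{cc}=\frac{(\zeta/\eta)^k}{q-1}.$$

**Step 5: let $k\to\infty$.** As $\eta>1$ and $\zeta/\eta<1$, $\Psi_k$ converges to the block matrix $(1)\oplus\frac1{q-1}A(K_q)$, whose eigenvalues are $1$, $1$, and $-\frac1{q-1}$ with multiplicity $q-1$. These are the two equal top eigenvalues. The scalar $\beta r_0^k$ cancels in the ratio, and since $\ell$ is odd,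
$$\frac{(\operatorname{tr}\Phi^\ell)^2}{\operatorname{tr}\Phi^{2\ell}}=\frac{(\operatorname{tr}\Psi_k^\ell)^2}{\operatorname{tr}\Psi_k^{2\ell}}\ \longrightarrow\ \frac{\big(2-(q-1)^{1-\ell}\big)^2}{2+(q-1)^{1-2\ell}}\ \ge\ \frac{(7/4)^2}{2+1/32}=\frac{98}{65}>\frac32 .$$
The middle inequality uses $q-1\ge2$ and $\ell\ge3$, so that $(q-1)^{1-\ell}\le\frac14$ and $(q-1)^{1-2\ell}\le\frac1{32}$.

Fix $k$ with $(\operatorname{tr}\Phi^\ell)^2>\frac32\operatorname{tr}\Phi^{2\ell}$. By (7), used for $L=\ell$ and $L=2\ell$ (the powers of $W$ agree), $Z_\ell(J)^2>\frac32Z_{2\ell}(J)$ for all large $m$ with $J=b_m/m>0$. This proves Proposition 5, and with it statement (5). $\square$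

The hypothesis $q\ge3$ is visible in the formulas: putting $q=2$ into them gives $s^*=0$, $p^{(c)}=u$ and $\zeta=\eta=1$, so the second type of state disappears.

## Pendant leaves: from colorings to $\alpha_q$

Statement (5) compares all proper $q$-colorings, while $q!\,\alpha_q$ counts only the surjective ones. The purpose of this section is to make almost all colorings surjective without changing the ratio.

Let $q\ge3$, $C>0$, and let $G$ be a graph with at least one vertex and $P(G,q)^2>C\,P(G\times K_2,q)$. Let $G_{(t)}$ be $G$ with $t$ pendant leaves attached to one vertex $v$. Each leaf can be colored in $x-1$ ways, so $P(G_{(t)},x)=(x-1)^tP(G,x)$. In $G_{(t)}\times K_2$ a leaf $w$ becomes two leaves, $(w,0)$ at $(v,1)$ and $(w,1)$ at $(v,0)$, so $P(G_{(t)}\times K_2,q)=(q-1)^{2t}P(G\times K_2,q)$.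

A non-surjective coloring of a graph $F$ misses some color, and exactly $P(F,q-1)$ proper colorings miss a given color. Hence
$$q!\,\alpha_q(G_{(t)}\sqcup G_{(t)})\ge P(G_{(t)},q)^2-q\,P(G_{(t)},q-1)^2=(q-1)^{2t}\Big[P(G,q)^2-q\Big(\frac{q-2}{q-1}\Big)^{2t}P(G,q-1)^2\Big],$$
$$q!\,\alpha_q(G_{(t)}\times K_2)\le P(G_{(t)}\times K_2,q)=(q-1)^{2t}P(G\times K_2,q).$$
As $t\to\infty$ the bracket tends to $P(G,q)^2$, which is strictly larger than $C\,P(G\times K_2,q)$. So for $t$ large
$$\alpha_q(G_{(t)}\sqcup G_{(t)})>C\,\alpha_q(G_{(t)}\times K_2).\tag{8}$$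
Moreover $P(G_{(t)},q)^2>C\,P(G_{(t)}\times K_2,q)$ still holds, since both sides were multiplied by $(q-1)^{2t}$. Leaves change neither connectedness nor the odd girth.

**Proof of Theorem 1.** Given $q\ge3$, take $G=G_0$ from (5) with $\ell=3$. As $\frac32>1$, (8) applies with $C=1$, and $G'=G_{(t)}$ for large $t$. $\square$

## Long paths: arbitrarily large factors and odd girth

**Proof of Theorem 2(b).** Let $q=i\ge3$, $C>0$ and $g$ be given. Take $G_0$ from (5) with $\ell\ge\max(g,3)$ odd. The plan is to string together $r$ copies of $G_0$ so loosely that the ratio is nearly raised to the power $r$.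

**Step 1: the graph.** Fix a vertex $v$ of $G_0$. Let $G^{(r,d)}$ consist of $r$ copies of $G_0$ in which, for $1\le j<r$, the $j$-th and $(j+1)$-st copies of $v$ are joined by a new path of length $d$. It is connected. The edges of the new paths are bridges, so no new cycles arise and the odd girth is still at least $g$.

**Step 2: count its colorings.** By (3), a path of length $d$ with end colors $x,y$ has
$$\frac{(q-1)^d}q\Big(1+(-1)^d\,\frac{q\,\mathbf 1\{x=y\}-1}{(q-1)^d}\Big)=\frac{(q-1)^d}q\,(1+o(1))$$
colorings of its interior as $d\to\infty$, uniformly in $x,y$, since $q-1\ge2$. Color the copies of $G_0$ first and then the paths: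
$$P(G^{(r,d)},q)=P(G_0,q)^r\Big(\frac{(q-1)^d}q\Big)^{r-1}(1+o(1)).$$

**Step 3: count the colorings of its double cover.** A path $x_0x_1\cdots x_d$ is covered by the two disjoint paths $(x_0,\varepsilon)(x_1,\varepsilon+1)\cdots(x_d,\varepsilon+d)$, $\varepsilon\in\mathbb Z_2$. So $G^{(r,d)}\times K_2$ consists of $r$ copies of $G_0\times K_2$ together with $2(r-1)$ internally disjoint connecting paths of length $d$, and
$$P(G^{(r,d)}\times K_2,q)=P(G_0\times K_2,q)^r\Big(\frac{(q-1)^d}q\Big)^{2(r-1)}(1+o(1)).$$

**Step 4: conclude.** The path factors cancel, so as $d\to\infty$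
$$\frac{P(G^{(r,d)},q)^2}{P(G^{(r,d)}\times K_2,q)}\longrightarrow\Big(\frac{P(G_0,q)^2}{P(G_0\times K_2,q)}\Big)^r>\Big(\frac32\Big)^r .$$
Choose $r\ge1$ with $(3/2)^r\ge C$, and then $d$ so large that $P(G^{(r,d)},q)^2>C\,P(G^{(r,d)}\times K_2,q)$. Finally attach $t$ leaves to one vertex of $G^{(r,d)}$, with $t$ large. By (8) and the remarks after it, the resulting graph $G$ is connected, has odd girth at least $g$, and satisfies both $\alpha_i(G\sqcup G)>C\,\alpha_i(G\times K_2)$ and $P(G,i)^2>C\,P(G\times K_2,i)$. $\square$
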